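\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem*{problem}{Problem}

\title{Renormings for which multiples of extreme functionals meet every
weak$^*$-closed affine subspace of finite codimension}


\begin{abstract}
For a norm on a real Banach space $X$, let $\mathrm{Ext}(X^*)$ be the set of all real
multiples of extreme points of the dual unit ball. By the Hahn--Banach theorem this set
meets every $w^*$-closed affine subspace of $X^*$ of codimension $1$. We show that every
$X$ has an equivalent norm for which $\mathrm{Ext}(X^*)$ meets every $w^*$-closed affine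
subspace of finite codimension; this answers affirmatively a question about codimension
$2$. Such norms are dense among all equivalent norms. On $\ell_1(\Gamma)$ with $\Gamma$
uncountable, ``finite codimension'' cannot be replaced by ``arbitrary codimension''.
\end{abstract}

\section{The question and the results}

Throughout, $X$ is a real Banach space with $\dim X\ge 2$, its norm is $\|\cdot\|$, and
$B_{X^*}$ is the dual unit ball. For an equivalent norm on $X$, $\mathrm{Ext}(X^*)$
denotes the set of all multiples $tf$, $t\in\mathbb R$, of extreme points $f$ of the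
\emph{corresponding} dual ball. By the Banach--Alaoglu and Krein--Milman theorems extreme
points exist, so $0\in\mathrm{Ext}(X^*)$.

\begin{problem}[\cite{source}]
Does every Banach space $X$ have an equivalent norm such that $\mathrm{Ext}(X^*)$
intersects all affine, $w^*$-closed subspaces of $X^*$ of codimension $2$?
\end{problem}

\paragraph{Reformulation.} Let $E\subset X^*$ be a $w^*$-closed linear subspace and
$Y=\{x\in X: f(x)=0\text{ for all }f\in E\}$. By the bipolar theorem $E=Y^\perp$, and
$X^*/Y^\perp\cong Y^*$, so $E$ has codimension $n$ exactly when $\dim Y=n$. Conversely,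
$Y^\perp$ is $w^*$-closed and of codimension $n$ for every $Y\subset X$ with $\dim Y=n$.
Hence the $w^*$-closed affine subspaces of codimension $n$ are the sets
\[
f_0+Y^\perp=\{f\in X^*: f|_Y=\varphi\},\qquad \dim Y=n,\quad \varphi=f_0|_Y\in Y^*,
\]
and every $\varphi\in Y^*$ occurs, by Hahn--Banach. The question is thus about extensions:
\emph{is there an equivalent norm for which every functional on every two-dimensional
subspace extends to a multiple of an extreme functional?}

\paragraph{Codimension one, and why the argument stops there.} Let $Y$ be spanned by a unit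
vector $x$. The set $\{f\in B_{X^*}: f(x)=1\}$ is nonempty by Hahn--Banach, and it is a
$w^*$-closed face of $B_{X^*}$. By Krein--Milman it has an extreme point, which is extreme
in $B_{X^*}$ because the set is a face, and the multiples of this point take every value
at $x$. When $\dim Y=2$, the same argument works for $\varphi\ne0$ if $\varphi/\|\varphi\|$
is an extreme point of $B_{Y^*}$. Otherwise the norm-preserving extensions of
$\varphi/\|\varphi\|$ need not form a face, and the conclusion can fail. In
$\ell_1^*=\ell_\infty$ the extreme points of the ball are the sequences of signs, so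
$\mathrm{Ext}(\ell_\infty)$ consists of the sequences of constant modulus. It misses the
subspace $\{f: f_1=1,\ f_2=2\}$ of codimension $2$. So one has to renorm.

\paragraph{The first guess.} If the dual norm is strictly convex, then
$\mathrm{Ext}(X^*)=X^*$. For separable $X$ such an equivalent norm exists: with $(x_k)$
dense in the unit ball of $X$, take the norm on $X^*$ whose square is
$\|f\|^2+\sum_k2^{-k}f(x_k)^2$ (Lemma~\ref{lem:equality} and the paragraph on dual balls
below). But on $\ell_1(\Gamma)$ with $\Gamma$ uncountable no equivalent norm has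
$\mathrm{Ext}(X^*)=X^*$ (Theorem~\ref{thm:limits}(a)). The answer to the problem is
nevertheless positive, and it comes from a more economical construction: we do not make the
whole dual sphere round, but attach to the dual ball a family of round finite-dimensional
discs.

\begin{theorem}\label{thm:main}
Every Banach space $X$ has an equivalent norm such that for every finite-dimensional
subspace $Y\ne\{0\}$ and every $\varphi\in Y^*$ some element of $\mathrm{Ext}(X^*)$ extends
$\varphi$. That is, $\mathrm{Ext}(X^*)$ intersects all $w^*$-closed affine subspaces of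
$X^*$ of finite codimension, in particular those of codimension $2$. If $\varphi\ne0$, the
extension can be taken to be a positive multiple of a $w^*$-strongly exposed point of the
dual ball.
\end{theorem}

\noindent Here $e\in C\subset X^*$ is a \emph{$w^*$-strongly exposed} point of $C$ if there
is $z\in X$ with $e(z)=\sup_{h\in C}h(z)$ such that, for every sequence $(h_p)$ in $C$,
$h_p(z)\to e(z)$ implies $\|h_p-e\|\to0$. If $C$ is convex, such an $e$ is extreme: constant
sequences show that $e$ is the only maximizer of $z$ on $C$, and in $e=\frac12(h+h')$ with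
$h,h'\in C$ both $h$ and $h'$ are maximizers.

\begin{theorem}\label{thm:density}
For every equivalent norm $|\cdot|_0$ on $X$ and every $\varepsilon>0$ there is an
equivalent norm $N$ with $(1+\varepsilon)^{-1}|\cdot|_0\le N\le|\cdot|_0$ for which
$\mathrm{Ext}(X^*)$ intersects all $w^*$-closed affine subspaces of finite codimension.
\end{theorem}

\begin{theorem}\label{thm:limits}
\textup{(a)} If $\Gamma$ is uncountable, then for every equivalent norm on $\ell_1(\Gamma)$
there is a point of $\ell_1(\Gamma)^*$ that is not in $\mathrm{Ext}(\ell_1(\Gamma)^*)$. Since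
a point is a $w^*$-closed affine subspace, ``finite codimension'' cannot be replaced by
``arbitrary codimension'' in Theorem~\textup{\ref{thm:main}}.

\textup{(b)} The space $X=\ell_1(\omega_1)$ has an equivalent norm for which
$\mathrm{Ext}(X^*)$ intersects $f+Y^\perp$ for all $f\in X^*$ and all separable subspaces
$Y\subset X$.
\end{theorem}

\section{Tools}

\paragraph{Dual balls.} Let $C\subset X^*$ be convex, symmetric and $w^*$-compact with
$r^{-1}B_{X^*}\subset C\subset rB_{X^*}$ for some $r\ge1$. Then $|x|=\sup_{h\in C}h(x)$ is an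
equivalent norm on $X$, and by the separation theorem its dual unit ball is exactly $C$. In
particular, an equivalent norm on $X^*$ that is $w^*$-lower semicontinuous is the dual norm
of an equivalent norm on $X$.

\medskip
The three lemmas below are used as follows. Lemma~\ref{lem:face} shows that an extreme point
of an attached disc is extreme in the whole dual ball. Lemma~\ref{lem:ray} provides a
boundary point of a disc with the prescribed direction on $Y$. Lemma~\ref{lem:equality}
handles sums of squares of norms.

\begin{lemma}[Faces]\label{lem:face}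
Let $D,R\subset X^*$ be nonempty, $w^*$-compact and convex. Then $\mathrm{conv}(D\cup R)$ is
$w^*$-compact. If moreover some $u\in X$ satisfies $h(u)=M$ for $h\in D$ and $h(u)\le m<M$
for $h\in R$, then every extreme point of $D$ is an extreme point of $\mathrm{conv}(D\cup R)$.
\end{lemma}

\begin{proof}
The set $\mathrm{conv}(D\cup R)$ is the image of $[0,1]\times D\times R$ under the
$w^*$-continuous map $(\lambda,d,r)\mapsto\lambda d+(1-\lambda)r$, so it is $w^*$-compact. The
value of $\lambda d+(1-\lambda)r$ at $u$ is at most $M-(1-\lambda)(M-m)$. Hence the value at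
$u$ is at most $M$ on the hull, with equality exactly on $D$. If an extreme point of $D$ is
the midpoint of two points of the hull, both have value $M$ at $u$, so they lie in $D$ and
coincide.
\end{proof}

\begin{lemma}[Rays]\label{lem:ray}
Let $\dim Y=n\ge1$, let $T:\mathbb R^n\to Y^*$ be a linear bijection and let $w\in Y^*$ satisfy
$|T^{-1}w|_2<1$. This holds, for instance, if $\|Ta\|\ge\rho|a|_2$ for all $a$ and
$\|w\|<\rho$. Then for every $0\ne\varphi\in Y^*$ there are $s>0$ and $a\in\mathbb R^n$ with
$|a|_2=1$ and $w+Ta=s\varphi$ \textup{(}Figure~\textup{\ref{fig:ray})}.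
\end{lemma}

\begin{proof}
Let $b=-T^{-1}w$ and $v=T^{-1}\varphi\neq0$. The continuous function $s\mapsto|b+sv|_2$ is
less than $1$ at $s=0$ and tends to infinity as $s\to\infty$, so it equals $1$ at some $s>0$.
For $a=b+sv$ we get $Ta=-w+s\varphi$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0.5,0.25) ellipse [x radius=2, y radius=1.2];
\fill (0,0) circle (1.4pt) node[below left] {$0$};
\fill (0.5,0.25) circle (1.4pt) node[below right] {$w$};
\draw[->] (0,0) -- (2.1,2.1) node[right] {$\varphi$};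
\fill (1.339,1.339) circle (1.6pt);
\node[left] at (1.32,1.66) {$w+Ta=s\varphi$};
\end{tikzpicture}
\caption{The space $Y^*$ for $\dim Y=2$. The ellipse is $\{w+Ta:|a|_2=1\}$. Its center $w$ is
so close to the origin, compared with its size, that the ellipse surrounds the origin.
Therefore every ray from the origin meets it.}
\label{fig:ray}
\end{figure}

\begin{lemma}[Equality]\label{lem:equality}
Let $\nu_1,\nu_2$ be seminorms on a vector space and $\nu=(\nu_1^2+\nu_2^2)^{1/2}$. If
$e=\frac12(p+r)$ and $\nu(p),\nu(r)\le\nu(e)$, then $\nu_j(p)=\nu_j(r)=\nu_j(e)$ for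
$j=1,2$. If, in addition, $\nu_2$ is a norm given by an inner product, then $p=r$.
\end{lemma}

\begin{proof}
For each $j$,
\[
\nu_j(e)^2\le\Big(\frac{\nu_j(p)+\nu_j(r)}2\Big)^2\le\tfrac12\big(\nu_j(p)^2+\nu_j(r)^2\big).
\]
Summing over $j$ gives $\nu(e)^2\le\frac12(\nu(p)^2+\nu(r)^2)\le\nu(e)^2$, so all the
inequalities are equalities. Equality in the second one means $\nu_j(p)=\nu_j(r)$, and then
equality in the first gives the common value $\nu_j(e)$. In the inner product case, the
parallelogram law gives $\nu_2(p-r)^2=2\nu_2(p)^2+2\nu_2(r)^2-4\nu_2(e)^2=0$.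
\end{proof}

\section{The idea in $\ell_1(\Gamma)$, codimension two}\label{sec:example}

Let $X=\ell_1(\Gamma)$ with $\Gamma$ infinite, possibly uncountable, with unit vectors
$e_\gamma$ and coordinate functionals $e_\gamma^*\in\ell_\infty(\Gamma)=X^*$. We solve the
problem for this space by hand.

There are as many pairs $\{p,q\}\subset\Gamma$, $p\ne q$, as elements of $\Gamma$, so we can
partition $\Gamma$ into infinite sets indexed by the pairs. Removing $p$ and $q$ from the set
with index $\{p,q\}$, we obtain pairwise disjoint infinite sets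
$N_{pq}\subset\Gamma\setminus\{p,q\}$. For $\gamma\in N_{pq}$ let
\[
D_\gamma=\{4e_\gamma^*+a_1e_p^*+a_2e_q^*:\ a\in\mathbb R^2,\ |a|_2\le1\},
\]
a disc centered at the ``outward'' functional $4e_\gamma^*$; its \emph{rim} consists of the
points with $|a|_2=1$. Let
\[
C=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup\bigcup_\gamma(D_\gamma\cup-D_\gamma)\Big),
\]
where $\gamma$ runs over the union of all the sets $N_{pq}$. Then
$B_{X^*}\subset C\subset4B_{X^*}$, so $C$ is the dual ball of an equivalent norm.

\emph{Rim points are extreme.} On $D_\gamma$ the value at $e_\gamma$ is $4$. It is $-4$ on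
$-D_\gamma$, and at most $1$ on $B_{X^*}$ and on $\pm D_\beta$ for $\beta\ne\gamma$, since
there only the coefficients $a_1,a_2$ can contribute. Let $R$ be the $w^*$-closed convex hull
of all these sets other than $D_\gamma$. By Lemma~\ref{lem:face}, $C=\mathrm{conv}(D_\gamma\cup
R)$, and the extreme points of $D_\gamma$, that is, its rim points, are extreme in $C$.

\emph{The rims hit every ray of every $Y^*$.} Let $\dim Y=2$ and $0\ne\varphi\in Y^*$. Some two
coordinates $e_p^*|_Y,e_q^*|_Y$ form a basis of $Y^*$, so $Ta=(a_1e_p^*+a_2e_q^*)|_Y$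
satisfies $\|Ta\|\ge\rho|a|_2$ for some $\rho>0$. Along any sequence of distinct indices
$\gamma\in N_{pq}$ we have $y(\gamma)\to0$ for each $y\in Y$, and hence
$\|e_\gamma^*|_Y\|\to0$ because $Y$ is finite-dimensional. So some $\gamma\in N_{pq}$ has
$\|4e_\gamma^*|_Y\|<\rho$. Lemma~\ref{lem:ray} with $w=4e_\gamma^*|_Y$ gives a rim point of
$D_\gamma$ whose restriction to $Y$ is $s\varphi$ with $s>0$. It is extreme in $C$, and its
multiple by $s^{-1}$ extends $\varphi$. For $\varphi=0$ use $0\in\mathrm{Ext}(X^*)$.

Two things made this cheap. The discs are built from pairs of coordinates, with no reference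
to $Y$, so there are no more discs than coordinates. The dependence on $Y$ enters only through
$\rho$, and this is handled by having infinitely many discs for each pair.

In a general space three ingredients are missing.
\begin{enumerate}
\item[(i)] There are no coordinates. In the role of $e_p^*,e_q^*$ we use the elements of a
total set $G$ (a set of functionals that separates the points of $X$), and in the role of the
outward functionals a bounded biorthogonal system. The system must be as large as $G$; this is
Lemma~\ref{lem:biorth}.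
\item[(ii)] Biorthogonal functionals need not become small on $Y$. In $\ell_1$ the bounded
system $x_k=e_{k+1}$, $f_k=e_{k+1}^*+e_1^*$ $(k\ge1)$ is biorthogonal, but $f_k(e_1)=1$ for
all $k$. By compactness, however, some \emph{differences} $f_k-f_l$ are small on $Y$, so we
use multiples of all the differences as outward functionals. They are no longer biorthogonal
to the vectors $x_k-x_l$, but after normalization the off-diagonal values are at most
$\frac12$ in modulus, and this is enough.
\item[(iii)] The elements of $G$ need not vanish at the vector that isolates the disc. We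
correct them by a multiple of the outward functional, which is harmless on $Y$ since that
functional is small there.
\end{enumerate}

\section{A long bounded biorthogonal system}

A set $G\subset X^*$ is \emph{total} if the only $x\in X$ with $g(x)=0$ for all $g\in G$ is
$x=0$. In this section, in Section~\ref{sec:norm} and in Lemma~\ref{lem:exposed} we assume
$\dim X=\infty$, and $\kappa$ is the least cardinality of a total subset of $X^*$. It is
infinite, since finitely many functionals have a nonzero common zero. As usual, $\kappa$ is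
also the least ordinal of its cardinality, so $|\alpha|<\kappa$ for every ordinal
$\alpha<\kappa$.

\begin{lemma}\label{lem:biorth}
There are $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ in $X\times X^*$ with $\|x_\alpha\|=1$,
$\|f_\alpha\|\le3$ and $f_\alpha(x_\beta)=\delta_{\alpha\beta}$.
\end{lemma}

\begin{proof}
We use transfinite induction. Suppose that $x_\beta,f_\beta$ are constructed for
$\beta<\alpha$, where $\alpha<\kappa$, and let
$S=\overline{\mathrm{span}}\{x_\beta:\beta<\alpha\}$. We need a unit vector that is annihilated
by all earlier $f_\beta$ and is far from $S$. By the definition of $\kappa$, fewer than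
$\kappa$ functionals always have a nonzero common zero. The point is that distance from $S$
can also be forced by the vanishing of fewer than $\kappa$ functionals, namely of functionals
that almost norm $S$.

There is a subset $Q$ of the unit sphere of $S$ with $|Q|<\kappa$ such that every unit vector
of $S$ is within $\frac12$ of $Q$. Indeed, if $\kappa=\omega$, then $\alpha$ is finite, the
unit sphere of $S$ is compact, and a finite $Q$ exists. If $\kappa>\omega$, the normalized
nonzero rational linear combinations of the $x_\beta$ are dense in that sphere, and there are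
at most $\max(|\alpha|,\omega)<\kappa$ of them. For $q\in Q$ choose $h_q\in X^*$ with
$\|h_q\|=h_q(q)=1$. If $s\in S$ is a unit vector and $\|s-q\|\le\frac12$, then
$h_q(s)\ge1-\frac12=\frac12$. Hence, by homogeneity, for every nonzero $s\in S$ there is
$q\in Q$ with $\|s\|\le2h_q(s)$.

The set $\{f_\beta:\beta<\alpha\}\cup\{h_q:q\in Q\}$ has fewer than $\kappa$ elements, so it is
not total: there is $w\in X$ with $\|w\|=1$ annihilated by all of them. For $0\ne s\in S$ and a
suitable $q\in Q$,
\[
\|s\|\le2h_q(s)=2h_q(s-w)\le2\|s-w\|,\qquad\text{so}\qquad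
1=\|w\|\le\|w-s\|+\|s\|\le3\|w-s\|.
\]
For $s=0$ the bound $1\le3\|w-s\|$ is trivial. Thus $\mathrm{dist}(w,S)\ge\frac13$. Put
$x_\alpha=w$. By Hahn--Banach there is $f_\alpha\in X^*$ with $f_\alpha|_S=0$,
$f_\alpha(x_\alpha)=1$ and $\|f_\alpha\|=1/\mathrm{dist}(w,S)\le3$. Then
$f_\alpha(x_\beta)=0$ for $\beta<\alpha$ because $x_\beta\in S$, and $f_\beta(x_\alpha)=0$ by
the choice of $w$.
\end{proof}

\section{The norm}\label{sec:norm}

Fix a total set $G$ with $|G|=\kappa$ and $\|g\|=1$ for all $g\in G$. (Drop $0$ from a total
set of cardinality $\kappa$ and normalize; the result is still total, so by the minimality of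
$\kappa$ its cardinality is still $\kappa$.) Let $\mathcal F$ be the set of all finite tuples
$\mathbf g=(g_1,\dots,g_n)$, $n\ge1$, of distinct elements of $G$, and
$\mathbb N=\{1,2,\dots\}$. Since $\kappa$ is infinite, $|\mathcal F\times\mathbb N|=\kappa$. So
the system of Lemma~\ref{lem:biorth} can be relabeled as
\[
(x_{\mathbf g,k},\,f_{\mathbf g,k}),\qquad \mathbf g\in\mathcal F,\ k\in\mathbb N.
\]
Each tuple now owns infinitely many directions. Let $I$ be the set of all
$i=(\mathbf g,k,l)$ with $\mathbf g\in\mathcal F$ and $k<l$ in $\mathbb N$. For such $i$, with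
$\mathbf g=(g_1,\dots,g_n)$, put
\[
u_i=x_{\mathbf g,k}-x_{\mathbf g,l},\qquad
c_i=\tfrac12(f_{\mathbf g,k}-f_{\mathbf g,l}),\qquad
\tilde g^{\,i}_m=g_m-g_m(u_i)\,c_i\quad(1\le m\le n).
\]
Here $c_i$ gives the outward direction, $u_i$ is the vector that will isolate the $i$-th disc,
and $\tilde g_m^{\,i}$ is $g_m$ corrected to vanish at $u_i$. We record
\begin{equation}\label{eq:bounds}
\|u_i\|\le2,\quad \|c_i\|\le3,\quad c_i(u_i)=1,\quad \tilde g^{\,i}_m(u_i)=0,\quad
\|\tilde g^{\,i}_m\|\le1+2\cdot3=7 .
\end{equation}
What remains of biorthogonality is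
\begin{equation}\label{eq:half}
|c_j(u_i)|\le\tfrac12\qquad(j\ne i).
\end{equation}
If the tuples of $i$ and $j$ differ, then $c_j(u_i)=0$. Otherwise let $i=(\mathbf g,k,l)$ and
$j=(\mathbf g,k',l')$, so that
\[
c_j(u_i)=\tfrac12\big(\delta_{k'k}-\delta_{k'l}-\delta_{l'k}+\delta_{l'l}\big).
\]
Since $k<l$, $k'<l'$ and $i\ne j$, the sets $\{k,l\}$ and $\{k',l'\}$ are distinct and share
at most one element. So at most one of the four deltas is nonzero, which proves
\eqref{eq:half}.

Let $L=40$, and for $i=(\mathbf g,k,l)\in I$ with $\mathbf g$ of length $n$ let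
\[
D_i=\Big\{Lc_i+n^{-1/2}\sum_{m=1}^na_m\tilde g^{\,i}_m:\ a\in\mathbb R^n,\ |a|_2\le1\Big\},
\qquad
C=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup\bigcup_{i\in I}(D_i\cup-D_i)\Big).
\]
The factor $n^{-1/2}$ gives a bound on the discs that does not depend on $n$: by
Cauchy--Schwarz,
\begin{equation}\label{eq:seven}
\Big\|n^{-1/2}\sum_ma_m\tilde g_m^{\,i}\Big\|\le 7n^{-1/2}\sum_m|a_m|\le7\qquad(|a|_2\le1).
\end{equation}
Hence $D_i\subset(3L+7)B_{X^*}=127B_{X^*}$ and $B_{X^*}\subset C\subset127B_{X^*}$. So $C$ is
the dual unit ball of an equivalent norm $|\cdot|$ on $X$. Because the bounds are uniform in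
$n$, this one norm can serve all finite codimensions at once.

To isolate one disc from everything else, fix $i\in I$ and let
\[
R_i=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup-D_i\cup\bigcup_{j\ne i}(D_j\cup-D_j)\Big).
\]
By \eqref{eq:bounds}, $h(u_i)=L=40$ for all $h\in D_i$. On the other hand,
\begin{equation}\label{eq:gap}
h(u_i)\le34\qquad(h\in R_i).
\end{equation}
Indeed $h(u_i)\le2$ on $B_{X^*}$, $h(u_i)=-40$ on $-D_i$, and on $\pm D_j$ with $j\ne i$, by
\eqref{eq:half} and \eqref{eq:seven}, $|h(u_i)|\le\frac L2+7\|u_i\|\le20+14$. These bounds pass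
to the $w^*$-closed convex hull. (Any $L>28$ would leave a gap here; the loss of $\frac12$ in
\eqref{eq:half} is made up by taking $L$ large.) The sets $D_i$ and $R_i$ are convex and
$w^*$-compact, so $C=\mathrm{conv}(D_i\cup R_i)$ by Lemma~\ref{lem:face}.

\section{Rims are strongly exposed; proof of Theorem \ref{thm:main}}\label{sec:proof}

By Lemma~\ref{lem:face} and \eqref{eq:gap}, extreme points of $D_i$ are extreme in $C$. To get
strong exposure we tilt $u_i$, which is constant on $D_i$, slightly toward the chosen rim
point.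

\begin{lemma}\label{lem:exposed}
Let $i=(\mathbf g,k,l)\in I$ be such that $\tilde g^{\,i}_1,\dots,\tilde g^{\,i}_n$ are
linearly independent, and let $|a|_2=1$. Then $e=Lc_i+n^{-1/2}\sum_ma_m\tilde g^{\,i}_m$ is a
$w^*$-strongly exposed point of $C$, and in particular an extreme point.
\end{lemma}

\begin{proof}
By linear independence there is $y\in X$ with $\tilde g^{\,i}_m(y)=\sqrt n\,a_m$ for all $m$.
Let $z=u_i+\eta y$, where $\eta>0$ is so small that $\eta(127+120)\|y\|<6$. For
$d=Lc_i+n^{-1/2}\sum_ma'_m\tilde g^{\,i}_m\in D_i$, \eqref{eq:bounds} gives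
\[
d(z)=L+\eta Lc_i(y)+\eta\langle a',a\rangle .
\]
So the maximum of $z$ on $D_i$ is $M=L+\eta Lc_i(y)+\eta=e(z)$. Since $\|Lc_i\|\le120$, we have
$M>40-120\eta\|y\|$. For $r\in R_i$, \eqref{eq:gap} and $R_i\subset127B_{X^*}$ give
$r(z)\le34+127\eta\|y\|$. By the choice of $\eta$, there is $\theta>0$ with $r(z)\le M-\theta$
for all $r\in R_i$. In particular $e(z)=M=\sup_{h\in C}h(z)$.

Let $h_p\in C$ with $h_p(z)\to M$. Write $h_p=\lambda_pd_p+(1-\lambda_p)r_p$ with
$\lambda_p\in[0,1]$, $d_p\in D_i$ given by a parameter $a^{(p)}$, and $r_p\in R_i$. Since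
$h_p(z)\le M-(1-\lambda_p)\theta$, we get $\lambda_p\to1$. As the $r_p(z)$ are bounded,
$d_p(z)\to M$, that is, $\langle a^{(p)},a\rangle\to1$. Because $|a^{(p)}|_2\le1=|a|_2$,
\[
|a^{(p)}-a|_2^2\le2-2\langle a^{(p)},a\rangle\to0 .
\]
Hence $d_p\to e$ in norm, and since the $r_p$ are bounded and $\lambda_p\to1$, also $h_p\to e$
in norm.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\varphi=0$, then $0\in\mathrm{Ext}(X^*)$ extends it. If $\dim X<\infty$, take a Euclidean
norm on $X$: every nonzero functional is a positive multiple of a point of the dual sphere, and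
all points of that sphere are strongly exposed.

Let $\dim X=\infty$, and take the norm $|\cdot|$ of Section~\ref{sec:norm}. Let
$Y\subset X$ with $\dim Y=n\ge1$ and $0\ne\varphi\in Y^*$. As in Section~\ref{sec:example}, we
look for a disc whose restriction to $Y$ surrounds the origin.

\emph{The tuple.} Since $G$ is total, no nonzero vector of $Y$ is annihilated by all $g|_Y$,
$g\in G$. So these restrictions span $Y^*$, and there is $\mathbf g=(g_1,\dots,g_n)\in\mathcal F$
such that $g_1|_Y,\dots,g_n|_Y$ is a basis of $Y^*$. Let $T_0a=n^{-1/2}\sum_ma_mg_m|_Y$. This is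
a linear bijection $\mathbb R^n\to Y^*$, so $\|T_0a\|\ge\rho|a|_2$ for some $\rho>0$. Choose
$\varepsilon>0$ with $42\varepsilon<\rho$.

\emph{The disc.} The functionals $f_{\mathbf g,k}|_Y$, $k\in\mathbb N$, lie in $3B_{Y^*}$, which
is compact because $\dim Y<\infty$. So there are $k<l$ with $\|(f_{\mathbf g,k}-f_{\mathbf
g,l})|_Y\|<2\varepsilon$. With $i=(\mathbf g,k,l)$ this says $\|c_i|_Y\|<\varepsilon$.

\emph{The correction is harmless.} Let $T_ia=n^{-1/2}\sum_ma_m\tilde g^{\,i}_m|_Y$. Since
$|g_m(u_i)|\le2$, Cauchy--Schwarz gives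
\[
\|T_ia-T_0a\|\le n^{-1/2}\sum_m|a_m|\,|g_m(u_i)|\,\|c_i|_Y\|\le2\varepsilon|a|_2,
\qquad\text{so}\qquad \|T_ia\|\ge(\rho-2\varepsilon)|a|_2 .
\]
Hence $T_i$ is a bijection onto $Y^*$, and $\tilde g^{\,i}_1,\dots,\tilde g^{\,i}_n$ are
linearly independent, already on $Y$.

\emph{The rim point.} We have $\|Lc_i|_Y\|<40\varepsilon<\rho-2\varepsilon$. So
Lemma~\ref{lem:ray}, with $T=T_i$ and $w=Lc_i|_Y$, gives $s>0$ and $a$ with $|a|_2=1$ and
$Lc_i|_Y+T_ia=s\varphi$. Thus $e=Lc_i+n^{-1/2}\sum_ma_m\tilde g^{\,i}_m$ satisfies
$e|_Y=s\varphi$. By Lemma~\ref{lem:exposed}, $e$ is a $w^*$-strongly exposed, hence extreme,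
point of the dual ball $C$ of $|\cdot|$. So $s^{-1}e\in\mathrm{Ext}(X^*)$ extends $\varphi$.
\end{proof}

\section{Density: proof of Theorem \ref{thm:density}}

Adding a small multiple of the square of the dual norm of Theorem~\ref{thm:main} to the square
of a given dual norm changes the latter only slightly, and it preserves the extreme directions
of the former.

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Let $|\cdot|$ be the norm of Theorem~\ref{thm:main}. Denote dual norms by $|\cdot|^*$ and
$|\cdot|_0^*$, and let $|\cdot|^*\le K|\cdot|_0^*$. Choose $\delta>0$ with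
$\sqrt{1+\delta K^2}\le1+\varepsilon$ and put
\[
q(f)=\big((|f|_0^*)^2+\delta(|f|^*)^2\big)^{1/2}.
\]
This is an equivalent $w^*$-lower semicontinuous norm on $X^*$, so it is the dual norm of an
equivalent norm $N$ on $X$. Since $|\cdot|_0^*\le q\le(1+\varepsilon)|\cdot|_0^*$, the ball
$\{q\le1\}$ lies between $(1+\varepsilon)^{-1}\{|\cdot|_0^*\le1\}$ and $\{|\cdot|_0^*\le1\}$.
Taking suprema over these sets, we get $(1+\varepsilon)^{-1}|\cdot|_0\le N\le|\cdot|_0$.

It suffices to show that if $e$ is extreme in $C=\{|\cdot|^*\le1\}$, then $e/q(e)$ is extreme in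
$\{q\le1\}$; for then the set $\mathrm{Ext}(X^*)$ of $N$ contains that of $|\cdot|$. Note that
$|e|^*=1$. After scaling by $q(e)$, we have to consider $e=\frac12(p+r)$ with
$q(p),q(r)\le q(e)$. By Lemma~\ref{lem:equality} with $\nu_1=|\cdot|_0^*$ and
$\nu_2=\sqrt\delta\,|\cdot|^*$, we have $|p|^*=|r|^*=|e|^*=1$. So $p,r\in C$, and $p=r=e$ by the
extremality of $e$ in $C$.
\end{proof}

\section{Limits: proof of Theorem \ref{thm:limits}}

The proof of Theorem~\ref{thm:main} relies on $\dim Y<\infty$: finitely many elements of $G$
span $Y^*$, and bounded sequences in $Y^*$ have close terms. Part (a) shows that some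
restriction on $Y$ is necessary, and part (b) that in $\ell_1(\omega_1)$ finite dimension can be
relaxed to separability.

\begin{proof}[Proof of Theorem~\ref{thm:limits}\textup{(a)}]
The argument is Day's. Let $|\cdot|$ be the dual norm on $\ell_\infty(\Gamma)$ of an equivalent
norm on $\ell_1(\Gamma)$. Let $\Sigma$ be the set of countably supported
$x\in\ell_\infty(\Gamma)$ with $\|x\|_\infty=1$, and for $x\in\Sigma$ let
\[
F_x=\{y\in\Sigma: y=x\text{ on }\mathrm{supp}\,x\},\qquad
M(x)=\sup_{F_x}|\cdot|,\qquad m(x)=\inf_{F_x}|\cdot| .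
\]
These numbers are finite. We look for an $x$ with $M(x)=m(x)$: the sphere of radius $|x|$ is
then flat at $x$ in the direction of every coordinate outside the support of $x$.

Choose $x_0\in\Sigma$ arbitrarily and, inductively, $x_{n+1}\in F_{x_n}$ with
$|x_{n+1}|\ge\frac14(3M(x_n)+m(x_n))$. This is possible, since the right-hand side is less than
$M(x_n)$ or $|\cdot|$ is constant on $F_{x_n}$. As $x_{n+1}$ equals $x_n$ on
$\mathrm{supp}\,x_n$, we have $\mathrm{supp}\,x_n\subset\mathrm{supp}\,x_{n+1}$ and
$F_{x_{n+1}}\subset F_{x_n}$, so $M(x_{n+1})\le M(x_n)$. Let $y\in F_{x_{n+1}}$. The function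
$2x_{n+1}-y$ equals $x_{n+1}$ on $\mathrm{supp}\,x_{n+1}$ and $-y$ elsewhere. So it has countable
support and supremum norm $1$, and it lies in $F_{x_{n+1}}\subset F_{x_n}$. Hence
\[
|y|\ge2|x_{n+1}|-|2x_{n+1}-y|\ge\tfrac12\big(3M(x_n)+m(x_n)\big)-M(x_n)
=\tfrac12\big(M(x_n)+m(x_n)\big).
\]
So $m(x_{n+1})\ge\frac12(M(x_n)+m(x_n))$, and therefore
$M(x_{n+1})-m(x_{n+1})\le\frac12(M(x_n)-m(x_n))$.

Let $x=x_n$ on $\mathrm{supp}\,x_n$ for every $n$, and $x=0$ elsewhere. Then $x\in\Sigma$ and
$F_x\subset\bigcap_nF_{x_n}$, so $M(x)=m(x)$, and $|\cdot|$ is constant on $F_x$. Since $\Gamma$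
is uncountable, there is $\gamma\notin\mathrm{supp}\,x$. The points $x$ and
$x\pm1_{\{\gamma\}}$ lie in $F_x$, so $x\ne0$ is the midpoint of a nondegenerate segment whose
endpoints have norm $|x|$. Hence $\pm x/|x|$ are not extreme points of the unit ball of
$|\cdot|$. A multiple $tf$ of an extreme point $f$ has $|tf|=|t|$, so $x=tf$ would give
$f=\pm x/|x|$. Thus $x\notin\mathrm{Ext}(\ell_1(\Gamma)^*)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limits}\textup{(b)}]
Here the discs can be infinite-dimensional and centered at functionals that vanish on $Y$.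
Let $e_\gamma$ be the unit vectors of $X=\ell_1(\omega_1)$ and
$e_\gamma^*\in\ell_\infty(\omega_1)=X^*$ the coordinate functionals. For
$\omega\le\gamma<\omega_1$ let $\{\gamma_k\}_{k\ge1}$ enumerate the countable set $[0,\gamma)$
without repetition. On $Z_\gamma=\{f\in X^*: f=0\text{ off }[0,\gamma)\}$ consider the norm
\[
\nu_\gamma(f)=\Big(\|f\|_\infty^2+\sum_k2^{-k}f(\gamma_k)^2\Big)^{1/2},\qquad
K_\gamma=\{f\in Z_\gamma:\nu_\gamma(f)\le1\}\subset B_{X^*}.
\]
The subspace $Z_\gamma$ is $w^*$-closed. The function $\nu_\gamma^2$ is $w^*$-lower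
semicontinuous, as a sum of nonnegative $w^*$-lower semicontinuous terms. So $K_\gamma$ is convex
and $w^*$-compact. The second summand of $\nu_\gamma^2$ is the square of an inner product norm on
$Z_\gamma$. By Lemma~\ref{lem:equality}, every $f\in Z_\gamma$ with $\nu_\gamma(f)=1$ is
extreme in $K_\gamma$.

Let $D_\gamma=2e_\gamma^*+K_\gamma$ and
$C=\overline{\mathrm{conv}}^{\,w^*}\big(B_{X^*}\cup\bigcup_\gamma(D_\gamma\cup-D_\gamma)\big)$,
where $\omega\le\gamma<\omega_1$. Since $B_{X^*}\subset C\subset3B_{X^*}$, $C$ is the dual ball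
of an equivalent norm. On $D_\gamma$ the value at $e_\gamma$ is $2$, because the elements of
$K_\gamma$ vanish at $\gamma$. It is at most $1$ on $B_{X^*}$, it is $-2$ on $-D_\gamma$, and on
$\pm D_\beta$ with $\beta\ne\gamma$ it is at most $1$, because $e_\beta^*(e_\gamma)=0$ and
$K_\beta\subset B_{X^*}$. Let $R_\gamma$ be the $w^*$-closed convex hull of these sets other than
$D_\gamma$. By Lemma~\ref{lem:face}, $C=\mathrm{conv}(D_\gamma\cup R_\gamma)$, and extreme points
of $D_\gamma$ are extreme in $C$.

Let $Y$ be a separable subspace and $\varphi\in Y^*$. If $\varphi=0$, use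
$0\in\mathrm{Ext}(X^*)$. Let $\varphi\ne0$. The supports of the elements of a countable dense
subset of $Y$ have a countable union. This union is contained in $[0,\gamma)$ for some
$\gamma\in[\omega,\omega_1)$, and then all elements of $Y$ are supported in $[0,\gamma)$. Extend
$\varphi$ to $f\in X^*$. Replacing $f$ by $f\cdot1_{[0,\gamma)}$, which still extends $\varphi$,
we may assume $0\ne f\in Z_\gamma$. Put $s=1/\nu_\gamma(f)$. Then $sf$ is extreme in $K_\gamma$,
so $h=2e_\gamma^*+sf$ is extreme in $D_\gamma$ and hence in $C$. Since $e_\gamma^*$ vanishes on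
$Y$, we have $h|_Y=s\varphi$, and $s^{-1}h\in\mathrm{Ext}(X^*)$ extends $\varphi$.
\end{proof}

\begin{thebibliography}{9}
\raggedright
\bibitem{source}
\texttt{http://gdz.sub.uni-goettingen.de/\allowbreak download/\allowbreak
PPN235181684\_0283/\allowbreak PPN235181684\_0283\_\_\_LOG\_0038.pdf}
\end{thebibliography}

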